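\title{Linear $3$-uniform hypergraphs embedded in $\mathbb{R}^3$: quadratically many triangles and linear spectral radius}

\begin{abstract}
Let $F_n$ be the family of linear $3$-uniform hypergraphs on $n$ vertices whose edges can be drawn as planar triangles in $\mathbb{R}^3$ that meet only in common vertices. Kalai asked whether the members of $F_n$ have $o(n^2)$ edges, and the spectral analogue asks whether their spectral radius is $o(n)$. We show that both answers are negative: for $n\ge5$ the family $F_n$ contains a hypergraph with at least $(n-5)^2/12$ edges and spectral radius at least $(n-5)/4$. The embedding is explicit. A projective map sends one class of vertices to infinity, which turns the problem into one about moving rays in the plane, and the rays are kept apart by placing them at exponentially separated scales.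
\end{abstract}

\section{Introduction}

A hypergraph $H=(V,E)$ is \emph{$3$-uniform} if every edge is a $3$-element subset of $V$, and \emph{linear} if every two edges have at most one vertex in common. A \emph{faithful embedding} of $H$ is an injective map $\phi\colon V\to\mathbb{R}^3$ such that
\[
\operatorname{conv}\phi(e)\cap\operatorname{conv}\phi(f)=\operatorname{conv}\phi(e\cap f)\qquad\text{for all } e,f\in E,
\]
where $\operatorname{conv}$ is the convex hull and $\operatorname{conv}\emptyset=\emptyset$. For a linear hypergraph this says that the edges become planar triangles, any two of which are disjoint or touch exactly in their common vertex. Let $F_n$ be the family of linear $3$-uniform hypergraphs on $n$ vertices that have a faithful embedding, and let $f(n)$ be the largest number of edges of a member of $F_n$. In a linear hypergraph each pair of vertices lies in at most one edge, and each edge contains three pairs, so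
\begin{equation}\label{eq:pairs}
f(n)\le \frac13\binom n2=\frac{n(n-1)}6 .
\end{equation}
This bound makes no use of the geometry. Kalai asked whether the geometry lowers the order of magnitude: is $f(n)=o(n^2)$? K\'arolyi and Solymosi showed that $f(n)=\Omega(n^{3/2})$.

One dimension lower the geometry is very costly: a graph can have $\binom n2$ edges, but a graph on $n\ge3$ vertices drawn in the plane with noncrossing segments has at most $3n-6$, by Euler's formula. This suggests the answer yes. On the other hand, there is no local obstruction in $\mathbb{R}^3$. The triangles at a vertex of a linear hypergraph cut a small sphere around that vertex in disjoint arcs, and a sphere has room for any number of disjoint arcs.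

The spectral version replaces the number of edges by an eigenvalue. For $H$ on $V=\{1,\dots,n\}$, the \emph{adjacency tensor} $\mathcal{A}(H)$ has entries $a_{ijk}=\frac12$ if $\{i,j,k\}\in E$ and $a_{ijk}=0$ otherwise. A number $\lambda\in\mathbb{C}$ is an \emph{eigenvalue} if there is a nonzero $w\in\mathbb{C}^n$ with $\sum_{j,k}a_{ijk}w_jw_k=\lambda w_i^2$ for all $i$, and the \emph{spectral radius} $\rho(H)$ is the largest modulus of an eigenvalue. Equivalently,
\begin{equation}\label{eq:var}
\rho(H)=\max\Bigl\{\,3\sum_{\{i,j,k\}\in E}w_iw_jw_k\ :\ w\in\mathbb{R}^n_{\ge0},\ \sum_i w_i^3=1\Bigr\}.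
\end{equation}
As for graphs, $\rho(H)$ lies between the average and the maximum degree (Lemma~\ref{lem:degrees}), so it is at most $(n-1)/2$ when $H$ is linear. The following problem is taken from \cite{SERH}.

\begin{quote}
\emph{Is it true that $\max_{H\in F_n}\rho(H)=o(n)$ as $n\to\infty$?}
\end{quote}

The answer is no, and the same hypergraphs answer Kalai's question in the negative. They come from the addition table of the integers: an edge is a solution of $j+d=k$.

\begin{theorem}\label{thm:embed}
For $m\ge1$ let $T_m$ be the hypergraph with vertices $b_1,\dots,b_m$, $c_1,\dots,c_m$ and $a_d$ $(|d|\le m-1)$, and with the $m^2$ edges $\{a_{k-j},b_j,c_k\}$, $1\le j,k\le m$. Then $T_m\in F_{4m-1}$. Explicit coordinates are given in \eqref{eq:param} and \eqref{eq:phi}.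
\end{theorem}

\begin{theorem}\label{thm:bounds}
For all $n\ge3$,
\[
\frac{n-5}{4}\le\max_{H\in F_n}\rho(H)\le\frac{n-1}{2},\qquad
\frac{(\max\{n-5,0\})^2}{12}\le f(n)\le\frac{n(n-1)}{6}.
\]
Hence $\frac14\le\liminf_n\frac1n\max_{F_n}\rho\le\limsup_n\frac1n\max_{F_n}\rho\le\frac12$, and neither $\max_{F_n}\rho=o(n)$ nor $f(n)=o(n^2)$ holds.
\end{theorem}

Thus $\max_{F_n}\rho=\Theta(n)$ and $f(n)=\Theta(n^2)$. We do not determine the extremal constants.

Almost all the work is in Theorem~\ref{thm:embed}. Section~\ref{sec:infinity} reduces it to a problem about rays moving in the plane, Section~\ref{sec:config} designs the motion, and Section~\ref{sec:disjoint} proves that the rays do not collide. The spectral facts are in Section~\ref{sec:spectral} and the counting is in Section~\ref{sec:count}.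

\section{The spectral radius of a linear hypergraph}\label{sec:spectral}

We first recall why \eqref{eq:var} holds. Put $P(w)=3\sum_{\{i,j,k\}\in E}w_iw_jw_k$ and $D_i(w)=\sum_{j,k}a_{ijk}w_jw_k$. Each edge $\{i,j,k\}$ through $i$ contributes $w_jw_k$ to $D_i(w)$, so $\partial P/\partial w_i=3D_i$ and $\sum_iw_iD_i(w)=P(w)$. Let $\rho^*$ be the maximum in \eqref{eq:var}. By homogeneity, $G(u)=P(u)-\rho^*\sum_iu_i^3\le0$ on $\mathbb{R}^n_{\ge0}$. If $\lambda$ is an eigenvalue with eigenvector $w$, and $|w|=(|w_1|,\dots,|w_n|)$, then $|\lambda|\,|w_i|^3\le|w_i|\,D_i(|w|)$; summing over $i$ gives $|\lambda|\sum_i|w_i|^3\le P(|w|)\le\rho^*\sum_i|w_i|^3$, so $|\lambda|\le\rho^*$. Conversely, a maximizer $w$ in \eqref{eq:var} maximizes $G$ on $\mathbb{R}^n_{\ge0}$, so $\partial G/\partial u_i=3D_i(w)-3\rho^*w_i^2$ vanishes if $w_i>0$ and is at most $0$ if $w_i=0$. In the second case $D_i(w)\ge0$ forces $D_i(w)=0$. Hence $\rho^*$ is an eigenvalue.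

\begin{lemma}\label{lem:degrees}
Let $H=(V,E)$ be a $3$-uniform hypergraph on $n$ vertices with maximum degree $\Delta$. Then $3|E|/n\le\rho(H)\le\Delta$. If $H$ is linear, then $\Delta\le(n-1)/2$.
\end{lemma}

\begin{proof}
The vector with all entries $n^{-1/3}$ gives $\rho(H)\ge3|E|/n$. By the inequality of arithmetic and geometric means, $3w_iw_jw_k\le w_i^3+w_j^3+w_k^3$ for $w\ge0$, so $P(w)\le\sum_i\deg(i)\,w_i^3\le\Delta$ when $\sum_iw_i^3=1$. If $H$ is linear, the edges through a vertex $i$ are disjoint outside $i$, and each uses two of the other $n-1$ vertices.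
\end{proof}

One might hope to refute the spectral statement cheaply, with few edges concentrated around a few vertices. Linearity rules this out.

\begin{remark}\label{rem:equiv}
If $H$ is linear, then $\rho(H)\le\sqrt{3|E|/2}$. Indeed, let $w\ge0$ and $y_i=w_i^3$ with $\sum_iy_i=1$. Then $(w_iw_jw_k)^2=(y_iy_j\cdot y_jy_k\cdot y_iy_k)^{1/3}\le\frac13(y_iy_j+y_jy_k+y_iy_k)$. Each pair of vertices occurs in at most one edge, so $\sum_E(w_iw_jw_k)^2\le\frac13\sum_{i<j}y_iy_j\le\frac16$, and the Cauchy--Schwarz inequality gives $P(w)\le3\sqrt{|E|/6}$. Together with Lemma~\ref{lem:degrees} this yields $3f(n)/n\le\max_{F_n}\rho\le\sqrt{3f(n)/2}$. So the spectral question and Kalai's question have the same answer, and a negative answer requires embedding quadratically many triangles.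
\end{remark}

\section{Triangles with a vertex at infinity}\label{sec:infinity}

Deciding whether two triangles in space meet is awkward, and we must do it for all pairs among $m^2$ triangles. Horizontal slices reduce the dimension, but the slice of a triangle is a segment with two moving endpoints and a direction that depends on all three vertices. Both complications disappear if one vertex is at infinity in a horizontal direction: every slice is then a ray, and its direction depends on that vertex alone.

We use coordinates $(x,y,z)$ and call $z$ the height. Let $Q=\{x\ge0,\ y\ge0\}\subset\mathbb{R}^3$. For $B,C\in Q$ and $\sigma>0$ define the \emph{strip}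
\[
S(B,C,\sigma)=\{(1-\lambda)B+\lambda C+r\,(1,\sigma,0)\ :\ 0\le\lambda\le1,\ r\ge0\}\subset Q ,
\]
a triangle with vertices $B$, $C$ and a third vertex at infinity in direction $(1,\sigma,0)$. To bring that vertex back, put $\ell(x,y,z)=1+x+y$ and
\[
\Phi(P)=\frac{P}{\ell(P)}\qquad(P\in Q).
\]
If $\Phi(P)=(x',y',z')$, then $1-x'-y'=1/\ell(P)>0$. Hence $\Phi(Q)$ lies in the half-space $\{x+y<1\}$, and $P=(x',y',z')/(1-x'-y')$, so $\Phi$ is injective. As $r\to\infty$, the point $\Phi(P+r(1,\sigma,0))$ tends to
\[
A_\sigma=\frac{(1,\sigma,0)}{1+\sigma},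
\]
which lies on the plane $\{x+y=1\}$.

\begin{lemma}\label{lem:proj}
For $B,C\in Q$ and $\sigma>0$,
\[
\operatorname{conv}\{A_\sigma,\Phi(B),\Phi(C)\}=\Phi\bigl(S(B,C,\sigma)\bigr)\cup\{A_\sigma\}.
\]
\end{lemma}

\begin{proof}
Let $P=(1-\lambda)B+\lambda C+r(1,\sigma,0)$ and put $\beta_0=(1-\lambda)\ell(B)$, $\gamma_0=\lambda\ell(C)$, $\alpha_0=r(1+\sigma)$. Then $P=\beta_0\Phi(B)+\gamma_0\Phi(C)+\alpha_0A_\sigma$ and $\ell(P)=\beta_0+\gamma_0+\alpha_0$, so $\Phi(P)$ is the convex combination with weights proportional to $\beta_0,\gamma_0,\alpha_0$. Conversely, a point of the convex hull other than $A_\sigma$ has the form $\beta\Phi(B)+\gamma\Phi(C)+\alpha A_\sigma$ with $\alpha,\beta,\gamma\ge0$, $\alpha+\beta+\gamma=1$ and $\alpha<1$. Then $N=\beta/\ell(B)+\gamma/\ell(C)>0$, and the choice $\lambda=\gamma/(\ell(C)N)$, $r=\alpha/((1+\sigma)N)$ gives $1-\lambda=\beta/(\ell(B)N)$ and $(\beta_0,\gamma_0,\alpha_0)=(\beta,\gamma,\alpha)/N$.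
\end{proof}

Suppose that $B$ is lower than $C$, and read the height as time. The slice of the strip is empty before the height of $B$ and after the height of $C$. In between it is a ray of slope $\sigma$ in the $(x,y)$-plane, pointing to the right, whose initial point travels at constant velocity from $B$ to $C$. To embed $T_m$ we therefore need $m^2$ moving rays, one for each pair $(j,k)$, such that the slope depends only on $k-j$, the rays with the same $j$ are born at one point at one time, the rays with the same $k$ die at one point at one time, and no other contact occurs. Parallel rays must stay disjoint; the map $\Phi$ joins them at their common vertex. The only tool for separating rays is the following.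

\begin{lemma}\label{lem:rays}
Let $R$ be the ray from $(X,Y)$ in direction $(1,\sigma)$ and $R'$ the ray from $(X',Y')$ in direction $(1,\sigma')$. If some $\mu$ with $\sigma'\le\mu\le\sigma$ satisfies
\begin{equation}\label{eq:sep}
Y+\mu X'>Y'+\mu X,
\end{equation}
then $R\cap R'=\emptyset$.
\end{lemma}

\begin{proof}
The function $y-\mu x$ is nondecreasing along $R$ and nonincreasing along $R'$. So it is at least $Y-\mu X$ on $R$ and at most $Y'-\mu X'<Y-\mu X$ on $R'$.
\end{proof}

In words: a line of intermediate slope that has the initial point of the steeper ray above it and that of the flatter ray below it separates the rays.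

\section{The configuration}\label{sec:config}

\subsection*{A still picture}
We first look for a single frame: $m^2$ disjoint rays whose slopes depend only on $d=k-j$. A difference of indices is a ratio of exponentials. For a large number $M$, the point $(M^{-j},M^{-k})$ is seen from the origin at slope $M^{-d}$. Rays from these points with slopes exactly $M^{-d}$ would overlap, since all points with the same $d$ lie on one line through the origin. So we tilt them down and take the slope $\sigma_d=M^{-d}/\tau$ with $1<\tau<M$, which is strictly between $M^{-d}$ and $M^{-d-1}$. On the ray from $(M^{-j},M^{-k})$ we have $y=(1-\frac1\tau)M^{-k}+\sigma_dx$, so $y$ is within a factor $2$ of $\max\{M^{-k},\sigma_dx\}$. On a logarithmic scale the ray runs horizontally for a distance $\log_M\tau<1$ and then enters the diagonal corridor between the grid points with difference $d$ and those with difference $d+1$; see Figure~\ref{fig:log}. It passes below the later grid points with difference $d$ by a factor of about $\tau$, and above those with difference $d+1$ by a factor of about $M/\tau$.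 These two factors are the room that the motion may use.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\begin{scope}
\clip (-3.3,-3.3) rectangle (0.3,0.3);
\foreach \x in {1,2,3} {
  \foreach \y in {1,2,3} {
    \draw[rounded corners=3pt] (-\x,-\y) -- ({-\x+0.5-0.08*(3-\x)},-\y) -- ++(4,4);
    \fill (-\x,-\y) circle (1.5pt);
  }
}
\end{scope}
\draw[->] (-3.5,-3.5) -- (0.5,-3.5) node[right] {$\log_M x$};
\draw[->] (-3.5,-3.5) -- (-3.5,0.5) node[above] {$\log_M y$};
\foreach \x in {1,2,3} {
  \draw (-\x,-3.45) -- (-\x,-3.55) node[below] {$-\x$};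
  \draw (-3.45,-\x) -- (-3.55,-\x) node[left] {$-\x$};
}
\end{tikzpicture}
\caption{The nine rays from the points $(M^{-j},M^{-k})$, $1\le j,k\le3$, with slopes $M^{j-k}/\tau$, drawn schematically in logarithmic coordinates. Each ray looks horizontal at first and then diagonal. Rays with the same value of $k-j$ are parallel and share a corridor between two diagonals of the grid.}
\label{fig:log}
\end{figure}

\subsection*{Birth and death}
Call the rays with given $j$ the \emph{column} $j$ and those with given $k$ the \emph{row} $k$. Column $j$ should be born at one point, and $(M^{-j},0)$ is the natural choice; row $k$ should die at $(0,M^{-k})$. The initial point of the ray $(j,k)$ then moves along the segment between these points and has the form $(pM^{-j},qM^{-k})$ with $p+q=1$. While $p$ and $q$ are bounded below, the still picture is distorted by bounded factors, which $\tau$ and $M/\tau$ absorb. The difficulty is at the two ends. If all columns are born at the same time and all rows die at the same time, then $p$ and $q$ are the same for all rays, the rays $(1,1)$ and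 $(2,2)$ lie on the lines
\[
y-x/\tau=M^{-1}(q-p/\tau)\qquad\text{and}\qquad y-x/\tau=M^{-2}(q-p/\tau),
\]
and they overlap at the time when $q=p/\tau$. The cause is visible in Figure~\ref{fig:log}: to rise from the $x$-axis to its place, the initial point of $(1,1)$ must cross the corridor used by $(2,2)$. The cure is to let it cross before $(2,2)$ exists. So the columns are born one after another from right to left, and the rows die one after another from bottom to top. With $m$ births in a bounded time interval the gaps are about $1/m$, so at the relevant times $p$ and $q$ are only guaranteed to be of order $1/m$; this is why $\tau$ and $M/\tau$ must grow like $m$.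

\subsection*{Definition}
Fix $m\ge1$ and put
\begin{equation}\label{eq:param}
\tau=8m,\qquad M=100m^2,\qquad h_i=2-\frac im\quad(1\le i\le m),\qquad \sigma_d=\frac{M^{-d}}{\tau}\quad(|d|\le m-1).
\end{equation}
Then $1\le h_i<2$, and $h_i-h_{i'}\ge\frac1m$ for $i<i'$. Let
\[
B_j=(M^{-j},0,-h_j),\qquad C_k=(0,M^{-k},h_k),\qquad S_{jk}=S(B_j,C_k,\sigma_{k-j}).
\]
The point $(1-\lambda)B_j+\lambda C_k$ has height $z$ exactly when $\lambda=(z+h_j)/(h_j+h_k)$. So the slice of $S_{jk}$ at height $z$ is nonempty if and only if $-h_j\le z\le h_k$, and it is then the ray in direction $(1,\sigma_{k-j})$ from $(X,Y)$, where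
\begin{equation}\label{eq:slice}
X=pM^{-j},\quad Y=qM^{-k},\quad p=\frac{h_k-z}{s},\quad q=\frac{z+h_j}{s},\quad s=h_j+h_k\in[2,4).
\end{equation}
Here $p,q\in[0,1]$ and $p+q=1$. The values of $\tau$ and $M$ enter only through
\begin{equation}\label{eq:num}
\frac1M+\frac1\tau<\frac1{4m}\qquad\text{and}\qquad M>4m(\tau+1).
\end{equation}
The first holds because $M>8m=\tau$, the second because $4m(8m+1)\le36m^2$. The second implies $M>4\tau>4$.

\begin{example}\label{ex:two}
Let $m=2$, so $M=400$, $\tau=16$, $h_1=\frac32$, $h_2=1$. There are four strips. Three of the six pairs show the three kinds of argument.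

\emph{Parallel rays: $S_{11}$ and $S_{22}$.} Both exist for $z\in[-1,1]$, and both have slope $\frac1{16}$, which forces $\mu=\frac1{16}$. For $S_{11}$,
\[
Y-\frac{X}{16}=\frac1{3M}\Bigl[\Bigl(\frac32+z\Bigr)-\frac1{16}\Bigl(\frac32-z\Bigr)\Bigr].
\]
The bracket increases with $z$ and equals $\frac{11}{32}$ at $z=-1$, so $Y-X/16\ge\frac{11}{96M}>M^{-2}\ge Y'\ge Y'-X'/16$, which is \eqref{eq:sep}. The bracket changes sign at $z=-\frac{45}{34}<-1$: the dangerous crossing takes place before $S_{22}$ is born.

\emph{No common vertex: $S_{21}$ and $S_{12}$.} The slopes are $M/16$ and $1/(16M)$, again $z\in[-1,1]$, and $s=s'=\frac52$. At $z=-1$ the steep ray starts on the $x$-axis, lower than the flat ray, and at $z=1$ the flat ray starts on the $y$-axis, to the left of the steep ray. Still $\mu=1$ works at all times: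
\[
Y+X'=\frac{2}{5M}\bigl[(z+1)+(1-z)\bigr]=\frac4{5M},\qquad Y'+X=\frac{2}{5M^2}\Bigl[\Bigl(z+\frac32\Bigr)+\Bigl(\frac32-z\Bigr)\Bigr]=\frac6{5M^2}.
\]

\emph{A common vertex: $S_{11}$ and $S_{12}$.} With $t=z+\frac32$ the initial points are $\bigl(\frac1M(1-\frac t3),\frac t{3M}\bigr)$ and $\bigl(\frac1M(1-\frac{2t}5),\frac{2t}{5M^2}\bigr)$. They coincide at $t=0$, so no fixed margin is available, but all differences are proportional to $t$. With $\mu=1/(16M)$,
\[
(Y-Y')-\mu(X-X')=t\Bigl[\frac1{3M}-\frac2{5M^2}-\frac1{240M^2}\Bigr]>0\qquad(t>0).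
\]
\end{example}

\section{The strips meet only in common vertices}\label{sec:disjoint}

\begin{proposition}\label{prop:strips}
Let $(j,k)\ne(j',k')$. Then $S_{jk}\cap S_{j'k'}$ equals $\{B_j\}$ if $j=j'$, equals $\{C_k\}$ if $k=k'$, and is empty otherwise.
\end{proposition}

\begin{proof}
Let $d=k-j$, $d'=k'-j'$, $\sigma=\sigma_d$, $\sigma'=\sigma_{d'}$. Exchanging the two pairs if necessary, we assume that $d\le d'$, and that $j<j'$ if $d=d'$ (distinct pairs with $d=d'$ have $j\ne j'$). Then $\sigma\ge\sigma'$. Fix a height $z$ at which both slices are nonempty, and let $X,Y,p,q,s$ and $X',Y',p',q',s'$ be given by \eqref{eq:slice}. The staggered heights are used through two facts: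
\begin{equation}\label{eq:stagger}
j<j'\ \Longrightarrow\ q>\frac1{4m},\qquad\qquad k'<k\ \Longrightarrow\ p'>\frac1{4m}.
\end{equation}
Indeed, if $j<j'$ then $z\ge-h_{j'}$ gives $z+h_j\ge h_j-h_{j'}\ge\frac1m$, and $s<4$; if $k'<k$ then $z\le h_k$ gives $h_{k'}-z\ge\frac1m$, and $s'<4$.

If $j\le j'$ then $k<k'$, because $k=j+d\le j'+d'=k'$ and equality would force $(j,k)=(j',k')$. If $j>j'$ then $d<d'$. So there are five cases, according to the position of the grid point of the flatter ray relative to that of the steeper ray in Figure~\ref{fig:log}. In each we name a slope $\mu\in[\sigma',\sigma]$ and verify \eqref{eq:sep}.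

\smallskip
\emph{Case 1: $j<j'$ and $k<k'$ (lower left).} The flatter ray has to pass under $(X,Y)$, so we take its own slope, $\mu=\sigma'$. Since $d'+j\ge d+j=k$, we have $\sigma'X\le M^{-d'-j}/\tau\le M^{-k}/\tau$, and $Y'\le M^{-k'}\le M^{-k-1}$. By \eqref{eq:num} and \eqref{eq:stagger},
\[
Y'+\sigma'X\le M^{-k}\Bigl(\frac1M+\frac1\tau\Bigr)<\frac{M^{-k}}{4m}<Y\le Y+\sigma'X' .
\]
This case contains all pairs of parallel rays.

\smallskip
\emph{Case 2: $j>j'$ and $k>k'$ (upper right).} Now the steeper ray has to pass over $(X',Y')$, so we take $\mu=\sigma$. Put $K=d+j'$, so that $\sigma M^{-j'}=M^{-K}/\tau$. Then $k'=d'+j'\ge K+1$ and $k=d+j\ge K+1$. Using $\sigma M^{-j}=M^{-k}/\tau$, then \eqref{eq:num}, then \eqref{eq:stagger},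
\[
Y'+\sigma X\le M^{-k'}+\frac{M^{-k}}\tau\le M^{-K}\,\frac{\tau+1}{\tau M}<\frac{M^{-K}}{4m\tau}<\sigma X'\le Y+\sigma X' .
\]

\smallskip
\emph{Case 3: $j>j'$ and $k<k'$ (lower right).} Here \eqref{eq:stagger} gives nothing: $q$ can vanish and so can $p'$. They cannot be small together, since
\[
q+p'\ge\frac{(z+h_j)+(h_{k'}-z)}4=\frac{h_j+h_{k'}}{4}\ge\frac12 .
\]
We choose the slope that gives $q$ and $p'$ equal weight, $\mu=M^{j'-k}$. It is admissible, because $\sigma'=M^{j'-k'}/\tau\le\mu$ and $\sigma=M^{j-k}/\tau\ge\mu M/\tau\ge\mu$. As $M>4$,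
\[
Y'+\mu X\le M^{-k'}+M^{j'-j-k}\le2M^{-k-1}<\frac{M^{-k}}2\le M^{-k}(q+p')=Y+\mu X' .
\]

In Cases 1--3 we have $j\ne j'$ and $k\ne k'$, and Lemma~\ref{lem:rays} shows that the slices are disjoint at every height. In the last two cases the strips share a vertex, and we measure everything against the time $t$ to that vertex.

\smallskip
\emph{Case 4: $j=j'$ and $k<k'$ (directly below).} Let $t=z+h_j\ge0$, so $q=t/s\ge t/4$ and $q'=t/s'\le t/2$. Take $\mu=\sigma'=M^{j-k'}/\tau$. Since $X-X'=M^{-j}(q'-q)\le M^{-j}q'$,
\[
Y'+\sigma'(X-X')\le q'M^{-k'}\Bigl(1+\frac1\tau\Bigr)\le tM^{-k-1},\qquad\text{while}\qquad Y\ge\frac{t}{4}M^{-k}.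
\]
As $M>4$, \eqref{eq:sep} holds for $t>0$. For $t=0$ both rays start at $B_j$ and have different slopes. Hence the intersection is $\{B_j\}$.

\smallskip
\emph{Case 5: $j>j'$ and $k=k'$ (directly to the right).} Let $t=h_k-z\ge0$, so $p=t/s\le t/2$ and $p'=t/s'\ge t/4$. Take $\mu=\sigma=M^{j-k}/\tau$. Since $Y'-Y=M^{-k}(p-p')\le pM^{-k}$ and $\sigma X=pM^{-k}/\tau$,
\[
(Y'-Y)+\sigma X\le pM^{-k}\Bigl(1+\frac1\tau\Bigr)\le tM^{-k},\qquad\text{while}\qquad \sigma X'=\frac{p'M^{j-j'-k}}{\tau}\ge\frac{M}{4\tau}\,tM^{-k}.
\]
As $M>4\tau$, \eqref{eq:sep} holds for $t>0$. For $t=0$ both rays start at $C_k$ and have different slopes. Hence the intersection is $\{C_k\}$.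
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
The hypergraph $T_m$ has $2m+(2m-1)=4m-1$ vertices. Any two of $j$, $k$, $k-j$ determine the third, so $T_m$ is linear. Define $\phi(b_j)=\Phi(B_j)$, $\phi(c_k)=\Phi(C_k)$, $\phi(a_d)=A_{\sigma_d}$, that is,
\begin{equation}\label{eq:phi}
\phi(b_j)=\frac{(M^{-j},0,-h_j)}{1+M^{-j}},\qquad \phi(c_k)=\frac{(0,M^{-k},h_k)}{1+M^{-k}},\qquad \phi(a_d)=\frac{(1,\sigma_d,0)}{1+\sigma_d}.
\end{equation}
The points $B_j,C_k$ are distinct and $\Phi$ is injective, so their images are distinct points of $\{x+y<1\}$. The points $\phi(a_d)$ lie on $\{x+y=1\}$ and have distinct first coordinates. So $\phi$ is injective.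

Let $e$ and $e'$ be the edges given by $(j,k)\ne(j',k')$, and let $d=k-j$, $d'=k'-j'$. By Lemma~\ref{lem:proj}, $\operatorname{conv}\phi(e)$ consists of $\Phi(S_{jk})\subset\{x+y<1\}$ and the point $\phi(a_d)\in\{x+y=1\}$, and the same holds for $e'$. Intersecting separately in the half-space and on the plane, and using that $\Phi$ is injective, we get
\[
\operatorname{conv}\phi(e)\cap\operatorname{conv}\phi(e')=\Phi(S_{jk}\cap S_{j'k'})\ \cup\ \bigl(\{\phi(a_d)\}\cap\{\phi(a_{d'})\}\bigr).
\]
At most one of $j=j'$, $k=k'$, $d=d'$ holds. By Proposition~\ref{prop:strips} the right side is $\{\phi(b_j)\}$, $\{\phi(c_k)\}$, $\{\phi(a_d)\}$ in these three cases, and is empty if none holds. In each case it equals $\operatorname{conv}\phi(e\cap e')$. For $e=e'$ there is nothing to prove.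
\end{proof}

The triangles are nondegenerate: the line through $\phi(b_j)$ and $\phi(c_k)$ meets the plane $z=0$ in one point, which lies between them and hence in $\{x+y<1\}$, so it is not $\phi(a_d)$.

\begin{remark}\label{rem:param}
The constants in \eqref{eq:param} are generous, but with these heights the orders $\tau\approx m$ and $M\approx m\tau$ cannot be lowered.

(a) Let $m\ge2$, keep $M=100m^2$, and take $1\le\tau\le m/2$. The rays of $S_{11}$ and $S_{22}$ lie on the lines $y-x/\tau=L$ and $y-x/\tau=L'$ with $L=M^{-1}(q-p/\tau)$ and $L'=M^{-2}(q'-p'/\tau)$. At $z=-h_2$ we have $q\le\frac1{2m}$ and $p/\tau\ge\frac1m$, so $L\le-\frac1{2mM}<-M^{-2}\le L'$. At $z=h_2$ we have $p\le\frac14$ and $q\ge\frac34$, so $L\ge\frac1{2M}>M^{-2}=L'$. At some height in between $L=L'$, and the rays overlap.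

(b) Let $m\ge3$, keep $\tau=8m$, and take $4\le M\le m\tau$. At $z=h_2$ the ray of $S_{32}$ starts at $(0,M^{-2})$ with slope $M/\tau$, and the ray of $S_{11}$ starts at $(p'/M,q'/M)$ with slope $1/\tau$, where $p'\le\frac1{2m}$ and $q'\ge\frac56$. At $x=p'/M$ the steeper ray has $y=M^{-2}+p'/\tau\le(\frac14+\frac12)/M<q'/M$. So the flatter ray starts above the steeper one, and they cross.
\end{remark}

\section{Edges and spectral radius}\label{sec:count}

The hypergraph $T_m$ already has about $n^2/16$ edges on $n=4m-1$ vertices. It pays to delete the vertices $a_d$ with $|d|$ large, since $a_d$ has degree only $m-|d|$. Keeping those with $|d|\le\alpha m$ leaves about $2(1+\alpha)m$ vertices and $(2\alpha-\alpha^2)m^2$ edges, and the ratio $(2\alpha-\alpha^2)/(4(1+\alpha)^2)$ has derivative of the sign of $1-2\alpha$, so it is largest at $\alpha=\frac12$, where it equals $\frac1{12}$.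

\begin{proof}[Proof of Theorem~\ref{thm:bounds}]
The upper bounds are \eqref{eq:pairs} and Lemma~\ref{lem:degrees}; they use linearity and not the embedding.

For the lower bounds let $m=2D+1$ be odd. Let $H_m$ be obtained from $T_m$ by deleting the vertices $a_d$ with $|d|>D$ and the edges that contain them. It has $2m+(2D+1)=3m$ vertices, it is linear, and the restriction of $\phi$ is a faithful embedding, so $H_m\in F_{3m}$. There are $m-|d|$ pairs $(j,k)$ with $k-j=d$, and $m-|d|$ runs through $1,\dots,D$ as $|d|$ runs from $m-1$ down to $D+1$. Hence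
\[
|E(H_m)|=m^2-2\sum_{i=1}^{D}i=m^2-D(D+1)=m^2-\frac{m^2-1}4=\frac{3m^2+1}4 ,
\]
and Lemma~\ref{lem:degrees} gives
\[
\rho(H_m)\ge\frac{3|E(H_m)|}{3m}=\frac{3m^2+1}{4m}>\frac{3m}4 .
\]

Given $n\ge3$, let $m$ be the largest odd integer with $3m\le n$. Then $m\ge1$ and $3(m+2)\ge n+1$, so $m\ge(n-5)/3$. Add $n-3m$ isolated vertices to $H_m$ and map them to arbitrary new points. The definition of a faithful embedding constrains only the edges, so the resulting hypergraph $H$ is in $F_n$, and $\rho(H)\ge\rho(H_m)$ by extending a maximizer in \eqref{eq:var} by zeros. Therefore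
\[
\rho(H)\ge\frac{3m}4\ge\frac{n-5}4,\qquad |E(H)|\ge\frac{3m^2}4\ge\frac{(\max\{n-5,0\})^2}{12}.
\]
Dividing the bounds for $\max_{F_n}\rho$ by $n$ and those for $f(n)$ by $n^2$ gives the asymptotic statements.
\end{proof}

\begin{thebibliography}{9}

\bibitem{SERH}
\emph{Spectral extremal results for hypergraphs},
\texttt{https://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak v283ip46/\allowbreak pdf/}

\end{thebibliography}
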